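# Infinite irreducible subalgebras of $gc_N$

## The classification theorem

Throughout, $\mathbb F$ is an algebraically closed field of characteristic $0$, $N\ge 1$, $M_N$ denotes $N\times N$ matrices, and $D,v$ are commuting indeterminates. The Lie conformal algebra $gc_N$, its subalgebras $gc_{N,Q}$, $oc_{N,Q}$, $spc_{N,Q}$, and the words "infinite" and "irreducible" are defined immediately after the statements. For $\beta\in\mathbb F$, $S_\beta$ is the automorphism $a(D,v)\mapsto a(D,v+\beta)$ of $\mathrm{Cend}_N=M_N(\mathbb F[D,v])$.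

**Theorem 1.** Let $L\subseteq gc_N$ be an infinite irreducible subalgebra. Then either $L=gc_{N,Q}$ with $\det Q\ne0$, or $L=S_\beta(oc_{N,Q})$ with $\det Q\neq 0$, $Q^t(-v)=Q(v)$, or $L=S_\beta(spc_{N,Q})$ with $\det Q\ne0$, $Q^t(-v)=-Q(v)$, for some $\beta\in\mathbb F$.

**Theorem 2.** The three families in Theorem 1 are pairwise disjoint. $gc_{N,Q}=gc_{N,Q'}$ if and only if $Q'\in GL_N(\mathbb F[v])\,Q$. In the other two families $\beta$ is determined by $L$, and $Q$ is determined by $L$ up to a factor in $\mathbb F^\times$.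

The paper "Irreducible conformal subalgebras of $CendN$ and $gcN$" is the source of the following conjecture: the conformal subalgebras $gc_{N,Q}$, $oc_{N,Q}$, $spc_{N,Q}$ and their conjugates under automorphisms of $\mathrm{Cend}_N$ exhaust all infinite irreducible subalgebras of $gc_N$. Since $S_\beta$ is an automorphism of $\mathrm{Cend}_N$, Theorem 1 proves this for every $N\ge1$, and shows that only shifts are needed as conjugations.

The hypothesis is soft: a submodule over $\mathbb F[D]$, closed under a bracket, with no invariant submodules, and not finitely generated. The conclusion is rigid: one matrix polynomial $Q$ and, in two of the three cases, one number $\beta$.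

## Conformal endomorphisms and the three families

**Definition (conformal endomorphisms).** A conformal endomorphism of $\mathbb F[D]^N$ is an $\mathbb F$-linear map $u\mapsto a_\lambda u$ from $\mathbb F[D]^N$ to $\mathbb F[\lambda,D]^N$ with $a_\lambda(Du)=(D+\lambda)a_\lambda u$. They form the associative conformal algebra $\mathrm{Cend}_N$, which we identify with $M_N(\mathbb F[D,v])$: the matrix $a(D,v)$ acts by
$$a_\lambda u(D)=a(-\lambda,D)\,u(D+\lambda).$$
$D$ acts on $\mathrm{Cend}_N$ by left multiplication, so $(Da)_\lambda=-\lambda a_\lambda$. The $\lambda$-product, defined by $(a_\lambda b)_{\lambda+\mu}u=a_\lambda(b_\mu u)$, is $a_\lambda b=a(-\lambda,v)\,b(D+\lambda,v+\lambda)$. The Lie conformal algebra $gc_N$ is $\mathrm{Cend}_N$ with the bracket $[a_\lambda b]=a_\lambda b-b_{-\lambda-D}a$.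

For $N=1$: $1_\lambda u(D)=u(D+\lambda)$, $v_\lambda u(D)=D\,u(D+\lambda)$, and $(v-D)_\lambda u(D)=(D+\lambda)u(D+\lambda)$.

**Definition (subalgebras).** A subalgebra of $gc_N$ is an $\mathbb F[D]$-submodule closed under $[\cdot_\lambda\cdot]$ (all $\lambda$-coefficients of brackets lie in it). It is irreducible if the only $\mathbb F[D]$-submodules $U\subseteq\mathbb F[D]^N$ with $x_\lambda U\subseteq\mathbb F[\lambda]\otimes U$ for all its elements $x$ are $0$ and $\mathbb F[D]^N$. It is infinite if it is not finitely generated over $\mathbb F[D]$.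

**Definition (the three families).** Let $\sigma(a(D,v))=a^t(D,D-v)$, an anti-involution of $\mathrm{Cend}_N$. For $Q\in M_N(\mathbb F[v])$ with $\det Q\ne0$ put $\mathrm{Cend}_{N,Q}=\{a(D,v)Q(v-D): a\in\mathrm{Cend}_N\}$ and
$$gc_{N,Q}=\mathrm{Cend}_{N,Q}^{(-)},$$
$$oc_{N,Q}=\{a(D,v)Q(v-D):\ \sigma(a)=-a\}\quad\text{where } Q^t(-v)=Q(v),$$
$$spc_{N,Q}=\{a(D,v)Q(v-D):\ \sigma(a)=a\}\quad\text{where } Q^t(-v)=-Q(v).$$

## Kernels in two variables

All formulas become transparent after the substitution $z=v$, $w=v-D$, so that $D=z-w$. Write $a\in\mathrm{Cend}_N$ as a kernel $a(z,w)\in M_N(\mathbb F[z,w])$. Setting $D=-\lambda$, $v=z$ means $w=z+\lambda$; replacing $(D,v)$ by $(D+\lambda,v+\lambda)$ means $(z,w)\mapsto(z+\lambda,w)$. So, with $M=\mathbb F[z]^N$ in place of $\mathbb F[D]^N$,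
$$a_\lambda u(z)=a(z,z+\lambda)\,u(z+\lambda),\qquad a_\lambda b=a(z,z+\lambda)\,b(z+\lambda,w),\tag{1}$$
$$[a_\lambda b](z,w)=a(z,z+\lambda)\,b(z+\lambda,w)-b(z,w-\lambda)\,a(w-\lambda,w).\tag{2}$$
Think of $a(z,w)$ as the entry of a matrix in row $z$ and column $w$; a product goes from $z$ to $w$ through an intermediate point, and $\lambda$ says which one. Further:

- $D$ acts as multiplication by $z-w$;
- $\sigma(a)(z,w)=a(-w,-z)^t$;
- $\mathrm{Cend}_{N,Q}=M_N(\mathbb F[z,w])\,Q(w)$;
- $S_\beta a(z,w)=a(z+\beta,w+\beta)$.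

Put $\Sigma=z+w$; then $\mathbb F[z,w]=\mathbb F[D,\Sigma]$. At $\lambda=0$, (2) reads $[a_0b]=a(z,z)b-b\,a(w,w)=:\mathrm{ad}_a b$. From now on the letter $v$ is free to denote matrices.

**Observation on $t$-coefficients.** Let $x\in gc_N$, let $U\subseteq M$ be an $\mathbb F[z]$-submodule and $u\in M$. Write $x(z,t)u(t)=\sum_k t^km_k(z)$. Then $x_\lambda u=\sum_k(z+\lambda)^km_k(z)$ has all $\lambda$-coefficients in $U$ if and only if all $m_k\in U$. Indeed "if" is clear; conversely the top $\lambda$-coefficient is the top $m_k$, one subtracts $(z+\lambda)^km_k\in U[\lambda]$ and continues downwards.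

**Lemma 1.** The algebras $gc_{N,Q}$, $oc_{N,Q}$, $spc_{N,Q}$ are infinite and act irreducibly on $M$.

*Proof.* Let $U\neq0$ be an invariant submodule, $0\ne u\in U$, and $f(t)=Q(t)u(t)$; since $\det Q\ne0$, $f$ has a top coefficient $f_K\ne0$. For $gc_{N,Q}$ take $x=eQ(w)$ with $e\in M_N(\mathbb F)$: the $t^K$-coefficient of $x(z,t)u(t)=ef(t)$ is $ef_K$, so $\mathbb F^N\subseteq U$ and $U=M$. For $oc_{N,Q}$ ($c=1$) and $spc_{N,Q}$ ($c=-1$) take $x=aQ(w)$ with $a=ez+c\,w\,e^t$. Here $\sigma(a)=-we^t-c\,ze=-c\,a$, as required. The $t^{K+1}$-coefficient of $(ez+c\,te^t)f(t)$ is $c\,e^tf_K$, and again $U=M$. Finally, $gc_{N,Q}$ contains all $\Sigma^jQ(w)$, and $oc_{N,Q}$, $spc_{N,Q}$ contain $\Sigma^jQ(w)$ for odd, respectively even $j$, because $\sigma(\Sigma^j)=(-\Sigma)^j$. These are independent over $\mathbb F[D]$, so the algebras are infinite. $\square$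

(That the second and third families are closed under the bracket will be visible after formula (18).)

## The case $N=1$ by hand

For $N=1$ the three families are $\mathbb F[z,w]Q(w)$; $\Sigma\,\mathbb F[D,\Sigma^2]\,Q(w)$ with $Q$ even; and $\mathbb F[D,\Sigma^2]\,Q(w)$ with $Q$ odd.

In $oc_{1,1}=\Sigma\,\mathbb F[D,\Sigma^2]$ formula (2) gives
$$[\Sigma_\lambda\Sigma]=(2z+\lambda)(\Sigma+\lambda)-(\Sigma-\lambda)(2w-\lambda)=(2D+4\lambda)\Sigma .$$
So $\mathbb F[D]\Sigma$ is itself a subalgebra. It is irreducible: for $u$ of degree $K$ with leading coefficient $u_K$, the top $t$-coefficient of $(z+t)u(t)$ is $u_K$, so an invariant $U\ne0$ contains $1$. But it is finite, hence by Lemma 1 not in the list. The word "infinite" cannot be dropped, and the proof must use it.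

The sign conditions on $Q$ matter too. With $Q=1$ the set $\{a:\sigma(a)=a\}=\mathbb F[D,\Sigma^2]$ is not a subalgebra: $[\Sigma^2{}_\lambda1]=(2z+\lambda)^2-(2w-\lambda)^2=4(D+\lambda)\Sigma$.

## Saturation

**Reduction to saturated algebras.** The purpose of this step is to be able to cancel polynomials in $D$. Put
$$\hat L=\{x\in M_N(\mathbb F[z,w]):\ p(D)x\in L\text{ for some }0\ne p\in\mathbb F[D]\}\supseteq L.$$
Let $p(D)x,\ q(D)y\in L$. Then $[p(D)x\,_\lambda\,q(D)y]=p(-\lambda)q(D+\lambda)[x_\lambda y]\in L[\lambda]$, and $p(-\lambda)q(D+\lambda)$, as a polynomial in $\lambda$, has a nonzero constant as leading coefficient. Hence the top $\lambda$-coefficient of $[x_\lambda y]$ lies in $L$. Its contribution to the product lies in $L[\lambda]$ because $L$ is an $\mathbb F[D]$-module; subtract it and continue downwards. So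
$$[\hat L_\lambda\hat L]\subseteq L[\lambda].\tag{3}$$
In particular $\hat L$ is a subalgebra, and it is saturated ($\hat{\hat L}=\hat L$). If $L$ is infinite and irreducible, so is $\hat L$: submodules of finitely generated $\mathbb F[D]$-modules are finitely generated, and $\hat L\supseteq L$.

From here through the section on the set $\mathcal T$ below, $L$ is infinite, irreducible and saturated. We return to general $L$ in the section on perfectness.

**Cancellation.** For $0\ne q\in\mathbb F[D,\lambda,\mu]$ and $X\in M_N(\mathbb F[z,w])[\lambda,\mu]$: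
$$qX\in L[\lambda,\mu]\ \Longrightarrow\ X\in L[\lambda,\mu].\tag{4}$$
Indeed, order the monomials in $\lambda,\mu$ lexicographically. If some coefficient of $X$ is not in $L$, delete from $X$ all its coefficients that are in $L$. The leading coefficient of $qX$ is then $q_0(D)x_0$ with $0\ne q_0$ and $x_0\notin L$, and by saturation it is not in $L$.

**Restriction to lines.** For $\lambda\in\mathbb Z$ let $L_\lambda=\{a(z,z+\lambda):a\in L\}\subseteq M_N(\mathbb F[z])$. Then
$$\dim_{\mathbb F}L_\lambda=\infty .\tag{5}$$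
If $a(z,z+\lambda)=0$, then $a=(D+\lambda)a'$, and $a'\in L$ by saturation; so $L_\lambda\cong L/(D+\lambda)L$. As a submodule of a free module over the principal ideal domain $\mathbb F[D]$, $L$ is free; not being finitely generated, it has infinite rank. This is where "infinite" enters the proof.

## Paths, and what associative density cannot see

The natural first attack is to forget the bracket, form the associative algebra that $L$ generates on $M$, and apply the density theorem. We carry this out, because the result is needed, and then see where it stops.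

**Jacobson density.** Let $\mathfrak B$ be an $\mathbb F$-algebra and $M$ a simple $\mathfrak B$-module with $\mathrm{End}_{\mathfrak B}M=\mathbb F$. Then for linearly independent $u_1,\dots,u_n\in M$ and any $m_1,\dots,m_n\in M$ there is $\mathsf b\in\mathfrak B$ with $\mathsf bu_i=m_i$ for all $i$.

**Definition (paths).** A path is $p=(c_1,\dots,c_k)$ with $k\ge1$, $c_i\in L$; put
$$p(z;t_1,\dots,t_{k-1};w)=c_1(z,t_1)c_2(t_1,t_2)\cdots c_k(t_{k-1},w).$$
For example, the path $(\Sigma,\Sigma)$ in $oc_{1,1}$ gives $(z+t)(t+w)=t^2+\Sigma t+zw$.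

**Lemma 2.** The coefficients in $t_1,\dots,t_{k-1}$ of all paths span $M_N(\mathbb F(z,w))$ over $\mathbb F(z,w)$.

*Proof.* **Step 1: an algebra acting on $M$.** We encode coefficients of paths as operators. Let $\mathfrak B$ be the $\mathbb F$-span of the operators sending $u$ to $g(z)$ times the coefficient of some monomial in $t_1,\dots,t_k$ of $c_1(z,t_1)\cdots c_k(t_{k-1},t_k)u(t_k)$, with $k\ge1$, $c_i\in L$, $g\in\mathbb F[z]$. $\mathfrak B$ is closed under composition: composing two such operators concatenates the paths, and the factor $g'(t_k)$ of the inner one only replaces a coefficient by a linear combination of coefficients. Also $z\mathfrak B\subseteq\mathfrak B$ and $\mathfrak Bz\subseteq\mathfrak B$ (the latter shifts the exponent of $t_k$).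

**Step 2: $M$ is a simple $\mathfrak B$-module.** This is what irreducibility of $L$ gives. For $u\in M$, $\mathfrak Bu$ is an $\mathbb F[z]$-submodule. For $x\in\mathfrak Bu$ and $c\in L$ the $t$-coefficients of $c(z,t)x(t)$ lie in $\mathfrak Bx\subseteq\mathfrak Bu$, so $\mathfrak Bu$ is $L$-invariant, hence $0$ or $M$. The set $\{u:\mathfrak Bu=0\}$ is an $\mathbb F[z]$-submodule since $\mathfrak Bz\subseteq\mathfrak B$, and $L$ acts on it by zero (take $k=1$), so it is invariant. It is not $M$: otherwise $c(z,z+\lambda)e_l=0$ for all $c\in L$ and all standard columns $e_l$, so $L=0$. Thus it is $0$, and $\mathfrak Bu=M$ for every $u\ne0$.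

**Step 3: $\mathrm{End}_{\mathfrak B}M=\mathbb F$.** This is needed for density over $\mathbb F$. Let $\varphi\in\mathrm{End}_{\mathfrak B}M$. As $z\mathfrak B\subseteq\mathfrak B$, $\varphi(z\mathsf bu)=(z\mathsf b)\varphi(u)=z\varphi(\mathsf bu)$, and $\mathfrak BM=M$; so $\varphi$ commutes with $z$ and $\varphi\in M_N(\mathbb F[z])$. By Schur's lemma, for each $c\in\mathbb F$ either $\varphi=c$, or $\varphi-c$ is invertible in $\mathrm{End}_{\mathfrak B}M\subseteq M_N(\mathbb F[z])$, and then $\det(\varphi(z)-c)\in\mathbb F^\times$. If $\varphi$ is not scalar, the second holds for all $c$; but $\det(\varphi(0)-c)=0$ for an eigenvalue $c$ of $\varphi(0)$, a contradiction.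

**Step 4: density gives the span.** If the lemma fails, nondegeneracy of the trace form (and clearing denominators) gives $0\ne Z\in M_N(\mathbb F[z,w])$ with $\mathrm{tr}(Z(z,w)\,p(z;t;w))=0$ for all paths. Write $Z=\sum_{l,i}w^ie_l\,\xi_{l,i}(z)$ with rows $\xi_{l,i}$, a finite sum, and $u_{l,i}(t)=t^ie_l\in M$. Then $\sum_{l,i}\xi_{l,i}(z)\,p(z;t;w)\,u_{l,i}(w)=0$. Put $w=t_k$, take coefficients in $t_1,\dots,t_k$ and multiply by $g(z)$: $\sum\xi_{l,i}(z)(\mathsf bu_{l,i})(z)=0$ for all $\mathsf b\in\mathfrak B$. The $u_{l,i}$ are linearly independent, so by density we may choose $\mathsf b$ with $\mathsf bu_{l,i}=m$ for one pair $(l,i)$ and $0$ for the others. Hence $\xi_{l,i}(z)m(z)=0$ for all $m\in M$, so all $\xi_{l,i}=0$, a contradiction. $\square$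

**Where this stops.** Take $N=1$. For $L=gc_1$, $\mathfrak B$ is the span of the operators $u\mapsto g(z)\cdot(\text{coefficient of }t^j\text{ in }u)$. For $L=oc_{1,1}$ the path $(\Sigma,\Sigma)$ gives $(z+t_1)(t_1+t_2)u(t_2)$, and its coefficient at $t_1^2t_2^j$ is the coefficient of $t^j$ in $u$. So $\mathfrak B$ is literally the same algebra for $gc_1$ and for $oc_{1,1}$, and an argument that sees $L$ only through $\mathfrak B$ cannot tell them apart. The bracket must be used.

The bracket becomes manageable if we restrict kernels to a coset of $\mathbb Z$. Let $y$ be transcendental over $\mathbb F$, and record $a$ through its values $a(y+\mu,y+\mu+\lambda)$, $\mu,\lambda\in\mathbb Z$: infinite matrices, whose commutator is (2). For $oc_{1,1}$ and $a=\Sigma^j$, $j$ odd, the value is $(2y+2\mu+\lambda)^j$. For distinct $\mu_i$ the numbers $s_i=2y+2\mu_i+\lambda$ are nonzero with distinct squares, so by Vandermonde the vectors $(s_i^j)_i$ span everything: on one coset, $oc_{1,1}$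 is as dense as $gc_1$. The difference appears on the two cosets of $y$ and $y'=-y$ together: $a(y'-\mu-\lambda,y'-\mu)=-a(y+\mu,y+\mu+\lambda)$ for all $a\in oc_{1,1}$. This suggests the route: show that on one coset $L$ is always dense; show that the only possible relation between cosets is a reflection $y\mapsto\alpha-y$; then pass from density over fields to equalities of polynomials.

**Lemma 3.** There is $n_0\ge1$ such that for all $n\ge n_0$ and $y$ transcendental over $\mathbb F$, the products $c_1(y,y+\kappa_1)\,c_2(y+\kappa_1,y+\kappa_1+\kappa_2)\cdots c_k(\cdot,y+n)$, with $k\ge1$, $c_i\in L$, integers $\kappa_i\ge1$, $\sum\kappa_i=n$, span $M_N(\mathbb F(y))$ over $\mathbb F(y)$.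

*Proof.* The points $(z+\kappa_1,z+\kappa_1+\kappa_2,\dots)$ with integers $\kappa_i\ge1$ are Zariski dense over $\mathbb F(z,w)$. So the values of a path at these points span the same $\mathbb F(z,w)$-space as its coefficients (a linear functional killing all values kills the polynomial). By Lemma 2 there are $N^2$ paths $p_j$, each with fixed $\kappa_1,\dots,\kappa_{k-1}$ depending on $j$, whose values $p_j(z;z+\kappa_1,\dots;w)$ are linearly independent over $\mathbb F(z,w)$. Their determinant $\Delta(z,w)\neq0$ is a polynomial, divisible by $w-z-n$ for only finitely many $n$; so $\Delta(z,z+n)\ne0$ for all large $n$. For large $n$ also all last steps $\kappa_k=n-\sum_{i<k}\kappa_i$ are $\ge1$. Put $z=y$. $\square$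

We speak of "a path from $\nu$ to $\rho$ with steps $\kappa_i\ge1$" when $\sum\kappa_i=\rho-\nu$; in products over such a path, $c_i$ stands for its value between the corresponding points $y+\nu+\cdots$. By Lemma 3 applied to $y+\nu$, the products over paths from $\nu$ to $\rho$ span $M_N(\mathbb F(y))$ as soon as $\rho-\nu\ge n_0$.

## Density on one coset

Let $y$ be transcendental over $\mathbb F$ and $\Omega\supseteq\mathbb F(y)$ a field. Let
$$\mathcal G_\lambda=\prod_{\mu\in\mathbb Z}M_N(\Omega)E_{\mu,\mu+\lambda},\qquad \mathcal G=\bigoplus_{\lambda\in\mathbb Z}\mathcal G_\lambda,$$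
the $\mathbb Z$-graded associative algebra of block matrices on $\bigoplus_{\mu\in\mathbb Z}\Omega^N$ with finitely many nonzero diagonals. For $a\in L$ put $T_\lambda(a)=(a(y+\mu,y+\mu+\lambda))_\mu\in\mathcal G_\lambda$. Reading (2) at $z=y+\mu$, $w=y+\mu+\lambda+\lambda'$ gives $[T_\lambda(a),T_{\lambda'}(b)]=T_{\lambda+\lambda'}([a_\lambda b])$.

**Definition (closure).** In a product $\prod_IE_i$ of finite-dimensional $\Omega$-spaces, the closure of a subspace $W$ consists of all $x$ that agree on each finite set of coordinates with an element of $W$. Equivalently, $x$ satisfies every linear relation among finitely many coordinates that holds on $W$.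

Let $\bar{\mathcal L}_\lambda$ be the closure of the $\Omega$-span of $T_\lambda(L)$, and $\bar{\mathcal L}=\bigoplus\bar{\mathcal L}_\lambda$. It is a Lie algebra, since each coordinate of a bracket involves finitely many coordinates.

**Proposition 4.** $\bar{\mathcal L}=\mathcal G$. That is, for all $\lambda\in\mathbb Z$ and distinct $\mu_1,\dots,\mu_n\in\mathbb Z$, the tuples $(a(y+\mu_i,y+\mu_i+\lambda))_i$, $a\in L$, span $M_N(\Omega)^n$.

*Proof.* The tuples have entries in $K=\mathbb F(y)$, so we may take $\Omega=K$. Let $\varsigma(y)=y+1$ on $K$. If $x=(x_\mu)\in\bar{\mathcal L}_\lambda$, its translate $(\varsigma^\nu(x_{\mu-\nu}))_\mu$ lies in $\bar{\mathcal L}_\lambda$: for $x=fT_\lambda(a)$ the translate is $\varsigma^\nu(f)T_\lambda(a)$.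

**Step 1: $\bar{\mathcal L}_1$ contains a nonzero finitely supported element.** A finitely supported element is what lets us localize; it comes from the infinite dimension of $L_1$.

Let $\mathcal S=K[\tau^{\pm1};\varsigma]$ with $\tau f=\varsigma(f)\tau$, a domain acting by $(\sum s_k\tau^k)f=\sum s_k(y)f(y+k)$. It is left and right Ore. To see the left condition, let $s,s'\ne0$; we may assume both have exponents in $\{0,\dots,n\}$. The left $K$-spaces $\sum_{i\le k}K\tau^is$ and $\sum_{i\le k}K\tau^is'$ have dimension $k+1$ inside a space of dimension $k+n+1$, so they meet nontrivially for large $k$. The right condition is the same with right $K$-spaces. So $\mathcal S$ has a quotient division ring $\mathcal D$, and finitely many elements of $\mathcal D$ have a common left, and a common right, denominator.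

*A nonzero $s\in\mathcal S$ kills only a finite-dimensional space of polynomials in $\mathbb F[y]$.* Suppose $s$ has exponents among $k_0,\dots,k_0+n$ and kills $n+1$ independent polynomials; choose these, $f_0,\dots,f_n$, with distinct degrees $d_0<\dots<d_n$. Then $\det(f_j(y+k_0+i))_{i,j=0}^n=0$. Since $f(y+i)=\sum_l\binom il(\delta^lf)(y)$ with $\delta$ the difference operator, row operations turn this into $\det(\delta^if_j)$ at $y+k_0$. The entry $\delta^if_j$ has degree at most $d_j-i$, with coefficient in that degree $d_j(d_j-1)\cdots(d_j-i+1)$ times the leading coefficient of $f_j$ (and $\delta^if_j=0$ if $i>d_j$, in agreement). So the coefficient of degree $\sum d_j-n(n+1)/2$ of the determinant is, up to the nonzero leading coefficients, $\det(d_j(d_j-1)\cdots(d_j-i+1))$, a Vandermonde determinant $\ne0$; a contradiction.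

Put $m=N^2$, identify $M_N(\mathbb F[z])$ with $\mathbb F[y]^m$, and let $\mathcal M=\{\rho\in\mathcal S^m:\sum_i\rho_ia_i=0\ \forall a\in L_1\}$, a left $\mathcal S$-submodule of row vectors. Suppose $\mathcal D\mathcal M=\mathcal D^m$. Then each basis vector $\epsilon_i$ is a $\mathcal D$-combination of elements of $\mathcal M$; with a common left denominator $s$ we get $0\ne s$, $s\epsilon_i\in\mathcal M$, i.e. $s$ kills the $i$-th coordinates of all $a\in L_1$. So each coordinate space is finite-dimensional, and $\dim L_1<\infty$, contradicting (5). Hence $\mathcal D\mathcal M\ne\mathcal D^m$, and there is a nonzero column $(d_i)\in\mathcal D^m$ with $\sum\rho_id_i=0$ on $\mathcal M$. Write $d_i=s_i's^{-1}$ with a common right denominator: $0\ne(s_i')\in\mathcal S^m$ and $\sum\rho_is_i'=0$ for $\rho\in\mathcal M$. With $\rho_i=\sum\rho_{i\mu}\tau^\mu$ and $s_i'=\sum s'_{i\kappa}\tau^\kappa$, the coefficient of $\tau^0$ is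
$$\sum_{i,\mu}\rho_{i\mu}\,\varsigma^\mu(s'_{i,-\mu})=0 .$$
So $x_{i,\mu}:=\varsigma^\mu(s'_{i,-\mu})$ is finitely supported and nonzero. It satisfies every finite relation $\sum\rho_{i\mu}a_i(y+\mu)=0$ that holds on $T_1(L)$. Hence $x\in\bar{\mathcal L}_1$.

**Step 2: a one-block element.** Two far apart translates of $x$ are now bracketed through a path so that only one block survives. Let $x$ be as in Step 1 with largest row $\mu_0$ ($x_{\mu_0}\ne0$), let $n\ge n_0$, and let $x'$ be the translate of $x$ whose smallest row is $\nu_0=\mu_0+1+n$. By Lemma 3 there is a path from $\mu_0+1$ to $\nu_0$ with steps $\kappa_i\ge1$ and $x_{\mu_0}c_1\cdots c_k\,x'_{\nu_0}\ne0$. Put $x''=[\cdots[x,T_{\kappa_1}(c_1)],\cdots,T_{\kappa_k}(c_k)]$, of degree $1+n$. Right multiplication by $T_\kappa(c)$ keeps rows, left multiplication lowers them by $\kappa$. So all rows of $x''$ are $\le\mu_0$, and its row $\mu_0$ is $x_{\mu_0}c_1\cdots c_k$ in column $\nu_0$. In $x''x'$, row $\mu$ of $x''$ has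 column $\mu+1+n$, which must be $\ge\nu_0$; only $\mu=\mu_0$ contributes. In $x'x''$ nothing contributes, as columns of $x'$ exceed $\mu_0$. So
$$[x'',x']=x_{\mu_0}c_1\cdots c_kx'_{\nu_0}E_{\mu_0,\nu_0+1}\ne0 .$$

**Step 3: blocks multiply.** We study all one-block elements at once. Let $V_{\mu\nu}=\{v\in M_N(K):vE_{\mu\nu}\in\bar{\mathcal L}\}$; by translation $V_{\mu+\kappa,\nu+\kappa}=\varsigma^\kappa V_{\mu\nu}$. By Step 2 there is $d\ge1$ with $V_{\mu,\mu+d}\ne0$ for all $\mu$. We claim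
$$V_{\mu\nu}M_N(K)V_{\rho\eta}\subseteq V_{\mu\eta}\qquad(\mu<\nu,\ \nu+n_0\le\rho<\eta).\tag{6}$$
Let $v\in V_{\mu\nu}$, $v'\in V_{\rho\eta}$, take a path from $\nu$ to $\rho$ with steps $\kappa_i\geq 1$, and put $Y=[\cdots[vE_{\mu\nu},T_{\kappa_1}(c_1)],\cdots,T_{\kappa_k}(c_k)]$. It is a sum of terms in positions $(\mu-|I|,\nu+|J|)$, $I\sqcup J=\{1,\dots,k\}$, $|I|=\sum_I\kappa_i$. In $Yv'E_{\rho\eta}$ only $\nu+|J|=\rho$ matters, i.e. $J$ is everything. The product $v'E_{\rho\eta}Y$ needs a row of $Y$ equal to $\eta$, but rows are $\le\mu<\eta$. So $[Y,v'E_{\rho\eta}]=vc_1\cdots c_kv'E_{\mu\eta}$, and Lemma 3 gives (6).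

Taking $\nu=\mu+d$, $\rho=\eta-d$ we see $V_{\mu\eta}\ne0$ for $\eta-\mu\ge n_1:=2d+n_0$. Let $\mathcal C_\mu\subseteq K^N$ be the sum of the column spaces of all elements of $V_{\mu\nu}$, $\nu\ge\mu+n_1$, and $\mathcal R_\eta$ the sum of the row spaces of all elements of $V_{\rho\eta}$, $\rho\le\eta-n_1$. Both are nonzero, and $\mathcal C_\mu=\varsigma^\mu\mathcal C_0$, $\mathcal R_\eta=\varsigma^\eta\mathcal R_0$. As $\mathcal C_0$ and $\mathcal R_0$ are obtained from finitely many elements, (6) and translation give $n_2\ge1$ with $\mathcal C_\mu\mathcal R_\eta\subseteq V_{\mu\eta}$ for $\eta-\mu\ge n_2$.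

**Step 4: $\mathcal C_\mu=K^N$.** We show that the column spaces are stable under $L$ and invoke Lemma 2. Let $c\in L$, $\kappa>n_0$, $v\in V_{\mu\nu}$ with $\nu-\mu\ge n_1$, $\rho=\nu+n_0$, $\eta=\rho+d$, $0\ne v'\in V_{\rho\eta}$, and take a path from $\nu$ to $\rho$ with steps $\ge1$. Consider
$$[[\cdots[[T_\kappa(c),vE_{\mu\nu}],T_{\kappa_1}(c_1)],\cdots,T_{\kappa_k}(c_k)],v'E_{\rho\eta}].$$
Here $[T_\kappa(c),vE_{\mu\nu}]=c\,v\,E_{\mu-\kappa,\nu}-v\,c\,E_{\mu,\nu+\kappa}$. Terms from the second part have column $\ge\nu+\kappa>\rho$ and do not meet row $\rho$. From the first part only the term with all $c_i$ on the right has column $\rho$. All rows are $\le\mu<\eta$, so the products with $v'E_{\rho\eta}$ on the left vanish. What remains is $c(y+\mu-\kappa,y+\mu)\,v\,c_1\cdots c_kv'E_{\mu-\kappa,\eta}$. So $c(y+\mu-\kappa,y+\mu)\,v\,M_N(K)\,v'\subseteq V_{\mu-\kappa,\eta}$, and hence $c(y+\mu-\kappa,y+\mu)\,\mathcal C_\mu\subseteq\mathcal C_{\mu-\kappa}$.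

Write $\mathcal C_\mu=\mathcal C(y+\mu)$ with $\mathcal C(z)\subseteq\mathbb F(z)^N$; then $c(z,z+\kappa)\,\mathcal C(z+\kappa)\subseteq\mathcal C(z)$ for all $\kappa>n_0$. Let a row $\xi(z)$ annihilate $\mathcal C(z)$ and let $u\in\mathcal C$. After clearing denominators in $z$ and in $w$ separately, the polynomial $\xi(z)c(z,w)u(w)$ vanishes on the infinitely many lines $w=z+\kappa$, so it is $0$. Thus $c(z,w)\mathcal C(w)\subseteq\mathcal C(z)\otimes\mathbb F(w)$. Iterating along a path, $\xi(z)\,p(z;t;w)\,u(w)=0$ for every path, so $\xi(z)M_Nu(w)=0$ by Lemma 2. As $\mathcal C\ne0$, $\xi=0$.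

**Step 5: $\mathcal R_\eta=K^{1\times N}$.** This is the mirror statement; the positions have to be checked anew. Let $c\in L$, $\kappa>n_0$, $v'\in V_{\rho\eta}$ with $\eta-\rho\ge n_1$. Put $\nu=\rho-n_0$, $\mu=\nu-d$, $0\ne v\in V_{\mu\nu}$, and form $Y$ as in Step 3 from $vE_{\mu\nu}$ and a path from $\nu$ to $\rho$. In
$$[v'E_{\rho\eta},T_\kappa(c)]=v'c(y+\eta,y+\eta+\kappa)E_{\rho,\eta+\kappa}-c(y+\rho-\kappa,y+\rho)v'E_{\rho-\kappa,\eta}$$
the second term is killed by left multiplication with $Y$, because columns of $Y$ are $\ge\nu=\rho-n_0>\rho-\kappa$. Rows of $Y$ are $\le\mu<\eta$, so $E_{\rho,\eta+\kappa}Y=E_{\rho-\kappa,\eta}Y=0$. Hence the bracket of $Y$ with this element is $vc_1\cdots c_k\,v'c(y+\eta,y+\eta+\kappa)E_{\mu,\eta+\kappa}$. So $vM_N(K)v'c(y+\eta,y+\eta+\kappa)\subseteq V_{\mu,\eta+\kappa}$, and $\mathcal R_\eta\,c(y+\eta,y+\eta+\kappa)\subseteq\mathcal R_{\eta+\kappa}$. With $\mathcal R_\eta=\mathcal R(y+\eta)$, for $\xi\in\mathcal R(z)$ and columns $u(w)$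 annihilated by $\mathcal R(w)$ we get $\xi(z)c(z,z+\kappa)u(z+\kappa)=0$ for all $\kappa>n_0$, so $\xi(z)c(z,w)u(w)=0$. Hence $\mathcal R(z)c(z,w)\subseteq\mathcal R(w)\otimes\mathbb F(z)$. Iterating, $\xi(z)\,p\,u(w)=0$ for every path, so $\xi M_Nu=0$ by Lemma 2, and $\mathcal R\ne0$ gives $u=0$.

**Step 6: all blocks.** We extend from blocks far above the diagonal to all blocks. By Steps 3–5, $V_{\mu\eta}=M_N(K)$ for $\eta-\mu\ge n_2$. For arbitrary $\mu\ne\eta$ choose $\nu\ge\mu+n_2$ and $\rho\le\eta-n_2$ with $\nu\ne\rho$, $\mu+\nu\ne\rho+\eta$, and $c\in L$ with $c(y+\nu,y+\rho)\ne0$, possible as $L_{\rho-\nu}\ne0$. For $v,v'\in M_N(K)$,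
$$[vE_{\mu\nu},T_{\rho-\nu}(c)]=v\,c(y+\nu,y+\rho)E_{\mu\rho}-c(y+\mu+\nu-\rho,y+\mu)\,v\,E_{\mu+\nu-\rho,\nu}.$$
Its bracket with $v'E_{\rho\eta}$ is $v\,c(y+\nu,y+\rho)\,v'E_{\mu\eta}$, because $\mu\ne\eta$, $\nu\ne\rho$ and $\mu+\nu-\rho\ne\eta$. So $V_{\mu\eta}\supseteq M_N(K)\,c\,M_N(K)=M_N(K)$. Finally $[vE_{\mu\nu},E_{\nu\mu}]=vE_{\mu\mu}-vE_{\nu\nu}$; letting $\nu$ leave every finite set, $vE_{\mu\mu}\in\bar{\mathcal L}$ as $\bar{\mathcal L}$ is closed. So $\bar{\mathcal L}$ contains all finitely supported matrices, and being closed it is $\mathcal G$. $\square$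

**Consequences.** First,
$$L\text{ spans }M_N(\mathbb F(z,w));\quad\text{the pairs }(a(z,z),a(w,w)),\ a\in L,\text{ span }M_N(\mathbb F(z,w))^2\tag{7}$$
over $\mathbb F(z,w)$: a nontrivial linear relation with polynomial coefficients stays nontrivial under $w=z+\mu$ for almost all $\mu\in\mathbb Z$, contradicting Proposition 4 (for $\lambda=\mu$, respectively for $\lambda=0$ and the coordinates $0$ and $\mu\neq 0$). Second,
$$\{\mathrm{tr}\,a(z,z):a\in L\}\subseteq\mathbb F[z]\text{ is infinite-dimensional},\tag{8}$$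
since by Proposition 4 with $\lambda=0$ the vectors $(\mathrm{tr}\,a(y+\mu_i,y+\mu_i))_{i\le n}$ span $K^n$ for every $n$. Third, put $P_{ab}(s,\lambda)=\mathrm{tr}\,a(s,s+\lambda)b(s+\lambda,s)$. Then
$$\text{there are }a,b\in L\text{ with }P_{ab}(s,1)\text{ nonconstant in }s.\tag{9}$$
Otherwise $\mathrm{tr}\,a(y,y+1)b(y+1,y)=\mathrm{tr}\,a(y+1,y+2)b(y+2,y+1)$ for all $a,b$. For fixed $b$ this is a linear relation on two coordinates of $T_1(a)$, so Proposition 4 forces $b(y+1,y)=0$ for all $b$, contradicting $L_{-1}\ne0$.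

## Several cosets and the reflection

**Definition (reflection property, Cases I and II).** For $\alpha\in\mathbb F$ and $B\in GL_N(\mathbb F(z))$ let
$$(\mathrm{Ref}_{\alpha,B})\qquad a(z,w)=-B(z)\,a(\alpha-w,\alpha-z)^t\,B(w)^{-1}\quad\text{for all }a\in L.$$
$L$ is in Case II if some $(\mathrm{Ref}_{\alpha,B})$ holds, otherwise in Case I.

For instance $oc_{1,1}$ satisfies $(\mathrm{Ref}_{0,1})$. The number $\alpha$ is unique. Indeed $(\mathrm{Ref}_{\alpha,B})$ implies $P_{ab}(s,\lambda)=P_{ab}(\alpha-\lambda-s,\lambda)$: insert the property for both factors, the $B$'s cancel under the trace, and $\mathrm{tr}(X^tY^t)=\mathrm{tr}(YX)$. If $\alpha,\alpha'$ both occur, then $P_{ab}(s+\alpha-\alpha',1)=P_{ab}(s,1)$, and a nonconstant polynomial, which exists by (9), has no nonzero period in characteristic $0$. So $\alpha=\alpha'$.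

Let now $\Omega\supseteq\mathbb F$ be algebraically closed, and $y_1,\dots,y_r\in\Omega\setminus\mathbb F$ pairwise incongruent mod $\mathbb Z$; they are transcendental over $\mathbb F$. Define $\mathcal G^{(i)}$ and $T^{(i)}$ as before for $y_i$, and let $\bar{\mathcal L}\subseteq\bigoplus_\lambda\prod_i\mathcal G^{(i)}_\lambda$ be the closure, in each degree, of the $\Omega$-span of $(T^{(i)}_\lambda(a))_i$, $a\in L$. It is a Lie algebra.

**Projections of closed subspaces.** We need that restricting $\bar{\mathcal L}$ to some of the cosets gives the closure for those cosets. Let $W\subseteq\prod_IE_i$ be closed, i.e. $W=A^\perp$ with $A\subseteq\bigoplus_IE_i^*$ a subspace, and let $J\subseteq I$. Then the projection of $W$ to $\prod_JE_i$ is $(A\cap\bigoplus_JE_i^*)^\perp$. The inclusion "$\subseteq$" is clear. Conversely, a linear functional on $\bigoplus_JE_i^*$ vanishing on $A\cap\bigoplus_JE_i^*$ extends to $A+\bigoplus_JE_i^*$ by $0$ on $A$, then to $\bigoplus_IE_i^*$;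 functionals on $\bigoplus_IE_i^*$ are elements of $\prod_IE_i$, and this one lies in $A^\perp=W$. So projections of $\bar{\mathcal L}$ to subsets of the $\mathcal G^{(i)}$ are the corresponding closures; by Proposition 4, $\bar{\mathcal L}$ maps onto each $\mathcal G^{(i)}$.

**The ideal $\mathfrak s$.** Let $\mathfrak s\subset\mathcal G$ be the trace-zero matrices with finitely many nonzero entries. It is an increasing union of algebras $\mathfrak{sl}_n(\Omega)$, hence simple and perfect, and its invariant symmetric bilinear forms are the multiples of $\mathrm{tr}(xy)$, as on each $\mathfrak{sl}_n$. It is an ideal of $\mathcal G$ and dense in $\mathcal G$ (in degree $0$ the trace can be compensated far away).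

If a homogeneous $x=\sum x_\mu E_{\mu,\mu+\lambda}\in\mathcal G$ commutes with all $vE_{\mu\nu}$, $\mu\ne\nu$, then $x\in\Omega1$. Indeed $[x,vE_{\mu\nu}]=x_{\mu-\lambda}vE_{\mu-\lambda,\nu}-vx_\nu E_{\mu,\nu+\lambda}$. If $\lambda\ne0$, both terms must vanish for all $v$, so $x=0$. If $\lambda=0$, $x_\mu v=vx_\nu$ for all $v$, so all $x_\mu$ equal one scalar. Hence:
$$\begin{gathered}\text{a graded ideal of }\mathcal G\text{ not contained in }\Omega1\text{ contains }\mathfrak s;\ \text{if it is closed, it equals }\mathcal G;\\ \text{if }\mathfrak n\subseteq\Omega1\text{ is a subspace, the center of }\mathcal G/\mathfrak n\text{ is }\Omega1/\mathfrak n.\end{gathered}\tag{10}$$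
For the first claim, such an ideal contains a homogeneous $x\notin\Omega1$, hence some nonzero $[x,vE_{\mu\nu}]\in\mathfrak s$, and $\mathfrak s$ is simple; a closed subspace containing $\mathfrak s$ is everything. For the last, if $[x,\mathcal G]\subseteq\Omega1$, then $[x,\mathfrak s]\subseteq\Omega1\cap\mathfrak s=0$; this holds for each homogeneous component of $x$, so $x\in\Omega1$.

**Proposition 5.** (i) If $r=2$ and $\bar{\mathcal L}\ne\mathcal G^{(1)}\times\mathcal G^{(2)}$, then $L$ is in Case II and $y_1+y_2\in\alpha+\mathbb Z$. (ii) If $y_i+y_j\notin\alpha+\mathbb Z$ for $i\ne j$ (no condition in Case I), then $\bar{\mathcal L}=\prod_i\mathcal G^{(i)}$.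

*Proof.* **Step 1: (ii) follows from (i).** Pairwise independence is upgraded to independence. Induct on $r$; $r=1$ is Proposition 4 and $r=2$ is (i). Let $r\ge3$ and $J=\{u\in\mathcal G^{(r)}:(0,\dots,0,u)\in\bar{\mathcal L}\}$, a closed graded ideal of $\mathcal G^{(r)}$. By (i), for each $i<r$ and homogeneous $u\in\mathcal G^{(r)}$ there is an element of $\bar{\mathcal L}$ with $i$-th coordinate $0$ and $r$-th coordinate $u$. An iterated bracket of such elements, one for each $i<r$, has all coordinates but the $r$-th zero, and $r$-th coordinate an arbitrary $[u_1,[u_2,\dots,u_{r-1}]]$. As $\mathfrak s$ is perfect, $J\supseteq\mathfrak s$, so $J=\mathcal G^{(r)}$. The projection to the first $r-1$ coordinates is everything by induction, so $\bar{\mathcal L}$ is everything.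

From now on we prove (i); write $y=y_1$, $y'=y_2$.

**Step 2: an isomorphism.** If the closure is not everything, the two cosets are tied together by an isomorphism. The sets $\mathfrak n_1=\{x:(x,0)\in\bar{\mathcal L}\}$ and $\mathfrak n_2=\{x:(0,x)\in\bar{\mathcal L}\}$ are closed graded ideals, because $\bar{\mathcal L}$ projects onto both factors. Neither is everything, since then $\bar{\mathcal L}$ would be everything. So $\mathfrak n_i\subseteq\Omega1$ by (10). By Goursat's lemma, $x+\mathfrak n_1\mapsto x'+\mathfrak n_2$ for $(x,x')\in\bar{\mathcal L}$ is an $\Omega$-linear graded isomorphism $\mathcal G^{(1)}/\mathfrak n_1\cong\mathcal G^{(2)}/\mathfrak n_2$. By (10), $(\mathfrak s+\mathfrak n_i)/\mathfrak n_i\cong\mathfrak s$ is the smallest noncentral graded ideal on either side, so it is preserved and we get a graded isomorphism $\varphi:\mathfrak s_1\to\mathfrak s_2$ ($\mathfrak s_i=\mathfrak s\subset\mathcal G^{(i)}$) with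
$$\varphi([u,x])=[u',\varphi(x)]\quad((u,u')\in\bar{\mathcal L},\ x\in\mathfrak s_1),\qquad\mathrm{tr}\,\varphi(x)\varphi(x')=c_0\,\mathrm{tr}\,xx',\quad c_0\in\Omega^\times.\tag{11}$$
The first formula holds modulo $\mathfrak n_2$, and both sides lie in $\mathfrak s_2$, which meets $\mathfrak n_2$ in $0$. The second holds because the left side is a nondegenerate invariant form on $\mathfrak s_1$.

**Step 3: $\varphi$ permutes blocks.** We find what $\varphi$ does to positions. Put $b(\mu,\nu)=M_N(\Omega)E_{\mu\nu}$, $\mu\ne\nu$. For $\lambda\ne0$ the degree $\lambda$ part of $\mathfrak s$ is $\bigoplus_\mu b(\mu,\mu+\lambda)$, a sum of simple $\mathcal G_0$-modules. They are pairwise nonisomorphic: the annihilator of $b(\mu,\nu)$ in $\mathcal G_0$ is $\{(g_\kappa):g_\mu=g_\nu\in\Omega1\}$, which determines $\{\mu,\nu\}$, and with $\lambda\neq 0$ the pair. By (11) and surjectivity onto both $\mathcal G^{(i)}_0$, $\varphi$ maps simple submodules to simple submodules, i.e. blocks to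 blocks: $\varphi(b(\mu,\nu))=b(\gamma(\mu,\nu))$ with $\gamma$ a bijection of off-diagonal pairs preserving the difference $\nu-\mu$. The trace form pairs $b(\mu,\nu)$ only with $b(\nu,\mu)$, so $\gamma(\nu,\mu)$ is the opposite of $\gamma(\mu,\nu)$.

Let $\nu\neq\nu'$ be nonzero, $\gamma(0,\nu)=(p,q)$, $\gamma(0,\nu')=(p',q')$. Since $[b(\nu',0),b(0,\nu)]=b(\nu',\nu)$ is an off-diagonal block, $[b(q',p'),b(p,q)]\neq0$, whence $p=p'$ or $q=q'$. So the points $\gamma(0,\nu)$ of $\mathbb Z^2$ pairwise share a row or a column. Then they all lie in one row or all in one column: if $X_1,X_2$ share a row and $X_3$ is outside it, $X_3$ must lie in the column of $X_1$ and in the column of $X_2$, which is impossible; the other case is the same. So either $\gamma(0,\nu)=(k,k+\nu)$ for all $\nu\ne0$, or $\gamma(0,\nu)=(k-\nu,k)$ for all $\nu\ne0$. From $b(\mu,\nu)=[b(\mu,0),b(0,\nu)]$ for distinct nonzero $\mu,\nu$, and from the opposites, we get $\gamma(\mu,\nu)=(k+\mu,k+\nu)$, respectively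 $\gamma(\mu,\nu)=(k-\nu,k-\mu)$, for all $\mu\ne\nu$. Replacing $y'$ by $y'+k$ and relabelling the coordinates of $\mathcal G^{(2)}$, assume $k=0$:
$$\text{(T)}\ \ \gamma(\mu,\nu)=(\mu,\nu)\qquad\text{or}\qquad\text{(R)}\ \ \gamma(\mu,\nu)=(-\nu,-\mu).$$

**Step 4: $\varphi$ transports values of kernels.** We connect $\varphi$ with $L$. Let $a\in L$, $\lambda\ne0$, $u=T^{(1)}_\lambda(a)=\sum u_\mu E_{\mu,\mu+\lambda}$, $u'=T^{(2)}_\lambda(a)$, and $\tilde u=\sum_\mu\varphi(u_\mu E_{\mu,\mu+\lambda})\in\mathcal G^{(2)}_\lambda$, which makes sense since the summands lie in different blocks. For $x$ in an off-diagonal block only finitely many $[u_\mu E_{\mu,\mu+\lambda},x]$ are nonzero, so $[\tilde u,\varphi(x)]=\varphi([u,x])=[u',\varphi(x)]$. Thus $u'-\tilde u$ has degree $\lambda\ne0$ and commutes with all off-diagonal blocks, so it is $0$. In words: for $\mu\neq\nu$, $\varphi$ maps $a(y+\mu,y+\nu)E_{\mu\nu}$ to the value of $a$ in the block $\gamma(\mu,\nu)$ over $y'$.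

**Step 5: (T) is impossible.** Take $P=P_{ab}(\cdot,1)$ nonconstant, by (9). Pairing the values of $a$ in $b(\mu,\mu+1)$ and $b$ in $b(\mu+1,\mu)$, (11) gives $c_0P(y+\mu)=P(y'+\mu)$ for all $\mu\in\mathbb Z$, so $c_0P(s)=P(s+y'-y)$. Leading coefficients give $c_0=1$, and then $y'=y$, contradicting $y'-y\notin\mathbb Z$.

**Step 6: in case (R), $y+y'\in\mathbb F$.** We find $\alpha$. Now (11) gives $c_0P(y+\mu)=P(y'-\mu-1)$ for all $\mu$, i.e. $c_0P(s)=P(y+y'-1-s)$. With $P=p_\ell s^\ell+p_{\ell-1}s^{\ell-1}+\cdots\in\mathbb F[s]$, $\ell\ge1$, the coefficients of $s^\ell$ and $s^{\ell-1}$ give $c_0=(-1)^\ell$ and $y+y'-1=-2p_{\ell-1}/(\ell p_\ell)\in\mathbb F$. So $y'=\alpha-y$ with $\alpha\in\mathbb F$; for the original points, $y_1+y_2\in\alpha+\mathbb Z$. It remains to produce $B$; then this $\alpha$ is the $\alpha$ of Case II by uniqueness.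

**Step 7: $\varphi$ is given by matrices $G_\mu$.** We bring $\varphi$ into the shape of $(\mathrm{Ref})$. For $\mu\ne\nu$ let $\psi_{\mu\nu}(v)=-\big(\varphi(vE_{\mu\nu})_{-\nu,-\mu}\big)^t$, a linear bijection of $M_N(\Omega)$. For distinct $\mu,\nu,\rho$ put $A=\varphi(vE_{\mu\nu})\in b(-\nu,-\mu)$, $A'=\varphi(v'E_{\nu\rho})\in b(-\rho,-\nu)$. Then $\varphi(vv'E_{\mu\rho})=[A,A']=-A'A$, so
$$\psi_{\mu\rho}(vv')=\psi_{\mu\nu}(v)\,\psi_{\nu\rho}(v').$$
Put $c_{\mu\nu}=\psi_{\mu\nu}(1)$. From $\psi_{\mu\rho}(v')=c_{\mu\nu}\psi_{\nu\rho}(v')$ and surjectivity, $c_{\mu\nu}$ is invertible; also $c_{\mu\rho}=c_{\mu\nu}c_{\nu\rho}$. From $\psi_{\mu\rho}(v)=\psi_{\mu\nu}(v)c_{\nu\rho}$, the map $\vartheta_\mu(v):=\psi_{\mu\nu}(v)c_{\mu\nu}^{-1}$ does not depend on $\nu$. The displayed formula becomes $\vartheta_\mu(vv')c_{\mu\rho}=\vartheta_\mu(v)c_{\mu\nu}\vartheta_\nu(v')c_{\nu\rho}$. Its case $v=1$ is $\vartheta_\mu(v')c_{\mu\rho}=c_{\mu\nu}\vartheta_\nu(v')c_{\nu\rho}$. So $\vartheta_\mu(vv')=\vartheta_\mu(v)\vartheta_\mu(v')$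 and $\vartheta_\nu=c_{\mu\nu}^{-1}\vartheta_\mu c_{\mu\nu}$. By the Skolem–Noether theorem $\vartheta_\mu(v)=G_\mu^{-1}vG_\mu$. Then $G_\mu c_{\mu\nu}G_\nu^{-1}=s_{\mu\nu}$ is a scalar, $s_{\mu\rho}=s_{\mu\nu}s_{\nu\rho}$ for distinct indices, and $\psi_{\mu\nu}(v)=\vartheta_\mu(v)c_{\mu\nu}=s_{\mu\nu}G_\mu^{-1}vG_\nu$. Moreover $s_{\mu0}s_{0\mu}=1$ for $\mu\ne0$: with $\rho\ne0,\mu$, $s_{\mu\rho}=s_{\mu0}s_{0\rho}=s_{\mu0}s_{0\mu}s_{\mu\rho}$. Replace $G_\nu$ by $s_{0\nu}G_\nu$ for $\nu\ne0$. The relations $s_{0\nu}=s_{0\mu}s_{\mu\nu}$ and $s_{\mu0}=s_{0\mu}^{-1}$ give $\psi_{\mu\nu}(v)=G_\mu^{-1}vG_\nu$ for all $\mu\ne\nu$. With Step 4,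
$$a(y+\mu,y+\nu)=-G_\mu\,a(\alpha-y-\nu,\alpha-y-\mu)^t\,G_\nu^{-1}\qquad(a\in L,\ \mu\ne\nu).\tag{12}$$

**Step 8: from $G_\mu$ to a rational matrix.** We show that $G_\mu$ is, up to scalars, the value of one $B$ at $y+\mu$. Let $K=\mathbb F(y)$. By Proposition 4 for the coset of $\alpha-y$, the matrices $a(\alpha-y-\nu,\alpha-y-\mu)^t$ span $M_N(K)$ over $K$, so (12) gives $(G_\mu)_{ij}(G_\nu^{-1})_{kl}\in K$ for $\mu\ne\nu$. Scale all $G_\mu$ by one common scalar so that $G_0$ has an entry $1$. Then $G_\nu\in GL_N(K)$ for $\nu\ne0$, and then $G_0\in GL_N(K)$. Put $B(y)=G_0$. Apply $\varsigma^\kappa$ to (12) and compare with (12) for $(\mu+\kappa,\nu+\kappa)$: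
$$\varsigma^\kappa(G_\mu)\,v\,\varsigma^\kappa(G_\nu)^{-1}=G_{\mu+\kappa}\,v\,G_{\nu+\kappa}^{-1}\qquad(v\in M_N(K),\ \mu\neq\nu).$$
So $G_{\mu+\kappa}^{-1}\varsigma^\kappa(G_\mu)$ is a scalar $g_\kappa\in K^\times$ independent of $\mu$. With $\mu=0$: $G_\kappa=g_\kappa^{-1}B(y+\kappa)$, $g_0=1$, and for $\mu\ne\nu$
$$a(y+\mu,y+\nu)=-\frac{g_\nu}{g_\mu}\,B(y+\mu)\,a(\alpha-y-\nu,\alpha-y-\mu)^t\,B(y+\nu)^{-1}.\tag{13}$$

**Step 9: removing the scalars.** The factors $g_\nu/g_\mu$ are absorbed into $B$. Fix $0\ne a_0\in L$ and $(i,j)$ with $(a_0(\alpha-w,\alpha-z)^t)_{ij}\ne0$, and let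
$$h(z,w)=-\frac{(B(z)^{-1}a_0(z,w)B(w))_{ij}}{(a_0(\alpha-w,\alpha-z)^t)_{ij}}\in\mathbb F(z,w).$$
The denominator is nonzero on $w=z+\kappa$ unless $\kappa$ lies in a finite set $\mathcal E\subset\mathbb Z$; let $0\in\mathcal E$. By (13), $h(y+\mu,y+\nu)=g_\nu/g_\mu$ if $\nu-\mu\notin\mathcal E$. In particular $h(y,y+\nu)=g_\nu$ for almost all $\nu$, so $h\ne0$, and for every $a\in L$ the identity $a(z,w)=-h(z,w)B(z)a(\alpha-w,\alpha-z)^tB(w)^{-1}$ holds at $w=z+\nu$ for almost all $\nu\in\mathbb Z$, hence identically. Also $h(y,y+\mu)h(y+\mu,y+\nu)=h(y,y+\nu)$ for the Zariski dense set of $(\mu,\nu)\in\mathbb Z^2$ with $\mu,\nu,\nu-\mu\notin\mathcal E$. So $h(z,t)h(t,w)=h(z,w)$. For suitable $t_0\in\mathbb F$, $h(z,w)=r(z)r'(w)$ with $r=h(z,t_0)$, $r'=h(t_0,w)$ both defined and nonzero, and the cocycle identity gives $r(t)r'(t)=1$. So $h(z,w)=r(z)/r(w)$, and replacing $B$ by $rB$ we obtain $(\mathrm{Ref}_{\alpha,B})$. $\square$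

**Normalization.** If $L$ satisfies $(\mathrm{Ref}_{\alpha,B})$, then $S_\beta L$ satisfies $(\mathrm{Ref}_{\alpha-2\beta,B(z+\beta)})$. In Case II replace $L$ by $S_{\alpha/2}L$, so that $(\mathrm{Ref}_{0,B})$ holds with a new $B$. Shifts preserve saturation. They preserve irreducibility because $(S_\beta a)_\lambda$ corresponds to $a_\lambda$ under $u(z)\mapsto u(z+\beta)$, which maps $\mathbb F[z]$-submodules to $\mathbb F[z]$-submodules. From now on $\alpha=0$ in Case II.

Let $\theta:f(z,w)\mapsto f(-w,-z)$ on $\mathbb F[z,w]$; it fixes $D$ and maps $\Sigma\mapsto-\Sigma$. Let $R=\mathbb F[z,w]$ in Case I and $R=\mathbb F[z,w]^\theta=\mathbb F[D,\Sigma^2]$ in Case II.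

**Lemma 6.** Let $\Omega\supseteq\mathbb F$ be algebraically closed, let $(z_1,w_1),(z_2,w_2)\in\Omega^2$ each be algebraically independent pairs over $\mathbb F$ with $z_1-w_1=z_2-w_2$, and suppose the representations $X\mapsto a(z_i,z_i)X-Xa(w_i,w_i)$ ($a\in L$) on $M_N(\Omega)$, $i=1,2$, are isomorphic (one $\Omega$-linear isomorphism intertwining all $a\in L$). Then $(z_2,w_2)=(z_1,w_1)$, or we are in Case II and $(z_2,w_2)=(-w_1,-z_1)$.

*Proof.* Let $S=\{z_1,w_1,z_2,w_2\}\subset\Omega\setminus\mathbb F$. The plan is to find an $\Omega$-combination of elements of $L$ that sees only $z_1$.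

**Case I.** Choose one $y_i$ in each coset of $\mathbb Z$ meeting $S$. By Proposition 5(ii) in degree $\lambda=0$, restricted to the finitely many coordinates in $S$, the $\Omega$-span of the tuples $(a(s,s))_{s\in S}$ is everything. It contains the tuple that is $1$ at $z_1$ and $0$ elsewhere. This combination acts on the two representations by the scalars $1$ (as $w_1\ne z_1$) and $[z_2=z_1]-[w_2=z_1]$, where $[\cdot]$ is $1$ or $0$ according to truth. So $z_2=z_1$ and $w_2=w_1$.

**Case II.** $(\mathrm{Ref}_{0,B})$ gives $a(s,s)=-B(s)\,a(-s,-s)^tB(s)^{-1}$ for $s\in\Omega\setminus\mathbb F$. Call $s,s'$ equivalent if $s-s'\in\mathbb Z$ or $s+s'\in\mathbb Z$. The class of $s$ is $(s+\mathbb Z)\cup(-s+\mathbb Z)$, two different cosets as $2s\notin\mathbb Z$. In every class meeting $S$ choose one of its two cosets, the coset $z_1+\mathbb Z$ in the class of $z_1$. For $s\in S$ let $\bar s$ be the one of $\pm s$ in the chosen coset; $\bar z_1=z_1$. Representatives of different chosen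 cosets satisfy $y_i\pm y_j\notin\mathbb Z$, so by Proposition 5(ii) with $\alpha=0$ the evaluations $a\mapsto a(\bar s,\bar s)$ at the distinct elements of $\{\bar s:s\in S\}$ are independent. Take a combination with value $1$ at $z_1$ and $0$ at the other $\bar s$. Its value at $s\in S$ is $e(s)\cdot1$, where $e(z_1)=1$, $e(-z_1)=-1$ (if $-z_1\in S$), and $e=0$ otherwise; $e(w_1)=0$ as $w_1\ne\pm z_1$. It acts on the two representations by $1$ and by $e(z_2)-e(w_2)$. So $e(z_2)=1$, i.e. $z_2=z_1$ and $w_2=w_1$; or $e(w_2)=-1$, i.e. $w_2=-z_1$, and then $z_2=w_2+z_1-w_1=-w_1$. $\square$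

## Multiplication by polynomials: the trace ring

So far everything is about spans over fields. We now want honest polynomials $f$ with $fx\in L$. A priori $L$ is closed only under multiplication by $\mathbb F[D]$; the next proposition gives a nonzero part of $L$ closed under all of $R$.

Let $m=N^2$ and let $\mathcal U\subseteq\mathrm{End}(M_N)\otimes\mathbb F[z,w]=M_m(\mathbb F[z,w])$ be the unital $\mathbb F[D]$-algebra generated by all $\mathrm{ad}_a$, $a\in L$. By (2) at $\lambda=0$, $\mathcal UL\subseteq L$. By (7) the $\mathbb F(z,w)$-span of the $\mathrm{ad}_a$ contains all left and all right multiplications, so $\mathcal U$ spans $M_m(\mathbb F(z,w))$. Consequently: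
$$\text{a nonzero }\mathcal U\text{-stable }\mathbb F\text{-subspace of }M_N(\mathbb F[z,w])\text{ spans }M_N(\mathbb F(z,w))\text{ over }\mathbb F(z,w).\tag{14}$$

**Proposition 7.** $L_{\max}:=\{x\in L:Rx\subseteq L\}\ne0$.

*Proof.* Let $\mathcal Z\subseteq\mathbb F[z,w]$ be the $\mathbb F$-algebra generated by all $\mathrm{tr}(u)$, $u\in\mathcal U$; $\mathbb F[D]\subseteq\mathcal Z$.

**Step 1: an ideal of $\mathcal U$ stable under traces.** We make multiplication by traces act inside $L$. Consider the Capelli polynomial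
$$\mathrm{Cap}(x_1,\dots,x_{m^2};y_0,\dots,y_{m^2})=\sum_\pi\mathrm{sgn}(\pi)\,y_0x_{\pi1}y_1\cdots x_{\pi m^2}y_{m^2}.$$
It does not vanish on $M_m$: let $x_k=e_{i_kj_k}$ run over all matrix units, $y_k=e_{j_ki_{k+1}}$, $y_0=e_{1i_1}$, $y_{m^2}=e_{j_{m^2}1}$; only $\pi=1$ contributes. As it is multilinear and alternating in $m^2=\dim M_m$ variables $x_i$,
$$\sum_i\mathrm{Cap}(\dots,tx_i,\dots;y)=\mathrm{Tr}(x\mapsto tx)\,\mathrm{Cap}(x;y)=m\,\mathrm{tr}(t)\,\mathrm{Cap}(x;y).$$
Let $I$ be the additive span of the values of $\mathrm{Cap}$ on $\mathcal U$. It is contained in $\mathcal U$, and is a two-sided ideal of $\mathcal U$ (absorb factors into $y_0$, $y_{m^2}$). The identity gives $\mathcal ZI\subseteq I$, and $I\ne0$ because $\mathcal U$ spans $M_m(\mathbb F(z,w))$ and $\mathrm{Cap}$ is multilinear. $I$ spans a nonzero ideal of $M_m(\mathbb F(z,w))$, i.e. everything, so $IL\ne0$. Thus $IL\subseteq L$ is nonzero and $\mathcal Z$-stable.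

**Step 2: $\mathrm{Frac}\,\mathcal Z=\mathrm{Frac}\,R$.** We show that there are enough traces; this is where Lemma 6 enters. In Case II, $(\mathrm{Ref}_{0,B})$ gives, for $Y=B(z)X^tB(w)^{-1}$,
$$a(z,z)Y-Ya(w,w)=B(z)\big(a(-w,-w)X-Xa(-z,-z)\big)^tB(w)^{-1}.$$
So over $\mathbb F(z,w)$ the representation of $\mathcal U$ at $(-w,-z)$ is isomorphic to that at $(z,w)$, and $\mathcal Z\subseteq\mathbb F[z,w]^\theta$.

Let $k=\mathrm{Frac}\,\mathcal Z$, $\Omega$ an algebraic closure of $\mathbb F(z,w)$, and $\iota':\mathbb F(z,w)\to\Omega$ a $k$-embedding. Let $\rho_1,\rho_2:\mathcal U\to M_m(\Omega)$ be given by the inclusion and by $\iota'$. Each image spans $M_m(\Omega)$, and $\mathrm{tr}\,\rho_1=\mathrm{tr}\,\rho_2$. If $\sum\omega_j\rho_1(u_j)=0$, then for all $u\in\mathcal U$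
$$\mathrm{tr}\Big(\sum\omega_j\rho_2(u_j)\rho_2(u)\Big)=\mathrm{tr}\Big(\sum\omega_j\rho_1(u_j)\rho_1(u)\Big)=0,$$
so $\sum\omega_j\rho_2(u_j)=0$. Thus $\rho_1(u)\mapsto\rho_2(u)$ extends to an algebra automorphism of $M_m(\Omega)$, which is inner; so $\rho_1\cong\rho_2$. By Lemma 6 with $(z_1,w_1)=(z,w)$ and $(z_2,w_2)=\iota'(z,w)$ (recall $D\in k$), $\iota'$ is the inclusion or, in Case II, possibly $\theta$. So there are only finitely many $k$-embeddings $\mathbb F(z,w)\to\Omega$. Were $\mathbb F(z,w)/k$ not algebraic, with transcendence basis $f_1,\dots$, the maps $f_1\mapsto f_1+n$ (other $f_i$ fixed) would extend to infinitely many. Hence $\mathbb F(z,w)/k$ is finite, of degree $1$ in Case I and $\le2$ in Case II. As $k\subseteq\mathbb F(z,w)^\theta$ in Case II, the claim follows.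

**Step 3: from fractions to $R$.** We clear denominators, using saturation. Let $\tilde{\mathcal Z}=\{c\in\mathbb F[z,w]:p(D)c\in\mathcal Z\text{ for some }p\ne0\}\subseteq R$, a ring, and let $L^1$ be the set of $x\in M_N(\mathbb F[z,w])$ with $p(D)x\in IL$ for some $p\ne0$. By saturation $0\ne L^1\subseteq L$, and $\tilde{\mathcal Z}L^1\subseteq L^1$. By (8) choose $a\in L$ with $p(z)=\mathrm{tr}\,a(z,z)$ of degree $n\ge2$. Since $\mathrm{tr}(\mathrm{ad}_a)=N(p(z)-p(w))\in\mathcal Z$, $h_1=(p(z)-p(w))/(z-w)\in\tilde{\mathcal Z}$. As a polynomial in $z$ over $\mathbb F[D]$, with $w=z-D$, $h_1$ has degree $n-1\ge1$ and leading coefficient a nonzero constant. So $\mathbb F[z,w]=\mathbb F[D][z]$ is a finite module over $\mathbb F[D,h_1]$, and so is $R$. By Step 2 choose $c_1,\dots,c_l\in\tilde{\mathcal Z}$ such that $\mathcal Z_3=\mathbb F[D,h_1,c_1,\dots,c_l]$ has $\mathrm{Frac}\,\mathcal Z_3=\mathrm{Frac}\,R$. $R$ is finite over $\mathcal Z_3$, so a common denominator of generators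 gives $0\ne r\in\mathcal Z_3$ with $rR\subseteq\mathcal Z_3$. Then $R(rL^1)\subseteq\mathcal Z_3L^1\subseteq L^1\subseteq L$, so $0\ne rL^1\subseteq L_{\max}$. $\square$

## The matrix $Q$ and the involution

Write $b\in L$ as $b=\sum_kb_k(z)w^k=\sum_kz^kb^k(w)$.

**Step 1: left coefficients generate everything.** This extracts from irreducibility what is needed at the end. The right ideal $\sum_{b,k}b_k(z)M_N(\mathbb F[z])$ consists of all matrices with columns in some submodule $U\subseteq\mathbb F[z]^N$. For $u\in M$, $b_\lambda u=\sum_kb_k(z)(z+\lambda)^ku(z+\lambda)\in U[\lambda]$. So $U$ is $L$-invariant and nonzero, hence everything: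
$$\sum_{b,k}b_k(z)M_N(\mathbb F[z])=M_N(\mathbb F[z]).\tag{15}$$

**Step 2: right coefficients define $Q$.** The left ideal $\mathcal Q=\sum_{b,k}M_N(\mathbb F[w])b^k(w)$ equals $M_N(\mathbb F[w])Q(w)$ for some $Q$, as $\mathbb F[w]$ is a principal ideal domain. If $\det Q=0$, some column $u(w)\ne0$ satisfies $b(z,w)u(w)=0$ for all $b\in L$, against (7); so $\det Q\ne0$. Put $A=M_N(\mathbb F[z,w])Q(w)=\mathrm{Cend}_{N,Q}$; then $L\subseteq A$.

A remark for the next step: multiplying $b$ by a monic scalar polynomial in $z$ changes its $z$-coefficients in a unitriangular way from the top, so it does not change the left ideal they generate.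

**Step 3: in Case II we may take $B=Q^{-1}$.** This ties the rational matrix $B$ to the polynomial matrix $Q$. Define $Y^*(z,w)=B(z)\,Y(-w,-z)^tB(w)^{-1}$, so $b^*=-b$ for $b\in L$. Choose a monic scalar $d(z)$ with $dB$ polynomial. In
$$d(z)\,b(z,w)\,B(w)=-(dB)(z)\,b(-w,-z)^t$$
the $z$-coefficients of the left sides, over all $b$, generate $\mathcal QB(w)$, and the right sides are polynomial. So $\mathcal QB\subseteq M_N(\mathbb F[w])$. Choose a monic $e(z)$ with $eB^{-1}$ polynomial. In
$$e(z)\,b(-w,-z)^t=-(eB^{-1})(z)\,b(z,w)\,B(w)$$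
the $z$-coefficients of the left sides generate the left ideal generated by all $b_k(-w)^t$, which is $M_N(\mathbb F[w])$ by (15); those of the right sides lie in $\mathcal QB$. So $\mathcal QB=M_N(\mathbb F[w])$, $QB\in GL_N(\mathbb F[w])$, and replacing $Q$ by $(QB)^{-1}Q$ (same $\mathcal Q$) we get $B=Q^{-1}$.

**Step 4: the symmetry of $Q$.** We decide between $oc$ and $spc$. One computes $Y^{**}=\Xi(z)\,Y\,\Xi(w)^{-1}$ with $\Xi(z)=B(z)(B(-z)^t)^{-1}$, and $b^{**}=b$ for $b\in L$. As $L$ spans $M_N(\mathbb F(z,w))$, $\Xi(z)Y=Y\,\Xi(w)$ for all $Y$, so $\Xi=c\in\mathbb F^\times$ is a constant scalar. $B(z)=cB(-z)^t$ applied twice gives $c^2=1$. Hence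
$$Q(-z)^t=c\,Q(z),\quad c=\pm1,\qquad(aQ(w))^*=c\,a(-w,-z)^tQ(w).\tag{16}$$
For the second formula, $B(z)(a(-w,-z)Q(-z))^tQ(w)=B(z)\,cQ(z)\,a(-w,-z)^tQ(w)$. So $A^*=A$, ${}^{**}=\mathrm{id}$, and
$$L\subseteq\{Y\in A:Y^*=-Y\}=\{aQ(w):\sigma(a)=-c\,a\},\tag{17}$$
which is $oc_{N,Q}$ if $c=1$ and $spc_{N,Q}$ if $c=-1$.

**Step 5: the involution reverses words.** We need to apply $*$ to products along paths. Extend $*$ coefficientwise to polynomials in $\lambda,\mu$, and let $\theta$ fix $\lambda,\mu$. For $t_1,\dots,t_{k-1}\in\mathbb F[z,w,\lambda,\mu]$ put $t_i'=-\theta(t_i)$. Then for $X_i\in A$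
$$\big(X_1(z,t_1)X_2(t_1,t_2)\cdots X_k(t_{k-1},w)\big)^*=X_k^*(z,t_{k-1}')\cdots X_2^*(t_2',t_1')X_1^*(t_1',w).\tag{18}$$
With $t_0=z$, $t_k=w$ we have $t_0'=w$, $t_k'=z$, and the left side is $B(z)\big[X_1(-t_0',-t_1')\cdots X_k(-t_{k-1}',-t_k')\big]^tB(w)^{-1}$. Now $X_j(-t_{j-1}',-t_j')^t=B(t_j')^{-1}X_j^*(t_j',t_{j-1}')B(t_{j-1}')$, and the factors $B$ cancel. (All $t_i$ used below have the form $z+\cdots$ or $w+\cdots$ with $\cdots$ in $\mathbb F[\lambda,\mu]$, where $B(t_i')$ is defined and invertible.) For example $t=z+\lambda$ gives $t'=w-\lambda$, and $t=w-\lambda$ gives $t'=z+\lambda$. Also $(fY)^*=\theta(f)Y^*$; in particular multiplication by polynomials in $D,\lambda,\mu$ commutes with $*$.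

Formula (18) shows at once that the skew elements of $A$ form a subalgebra: for skew $x,y$ the word $P=x(z,z+\lambda)y(z+\lambda,w)$ has $P^*=y(z,w-\lambda)x(w-\lambda,w)$, so $[x_\lambda y]=P-P^*$. This computation uses only $B=Q^{-1}$ and (16), hence applies to every $oc_{N,Q}$ and $spc_{N,Q}$.

## The set $\mathcal T$ of free multipliers

For $Y\in A[\lambda,\mu]$ put $\{Y\}=Y$ in Case I and $\{Y\}=Y-Y^*$ in Case II, and let
$$\mathcal T=\{X\in A:\ \{fX\}\in L\ \text{ for all }f\in\mathbb F[z,w]\},$$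
an $\mathbb F[z,w]$-module. Coefficientwise, $X\in\mathcal T[\lambda,\mu]$ if and only if $X\in A[\lambda,\mu]$ and $\{fX\}\in L[\lambda,\mu]$ for all $f\in\mathbb F[z,w]$. We show $\mathcal T=A$; this gives the theorem for saturated $L$. The idea is that a bracket in $L$ is a sum of several words, and multiplying the inputs by powers of $\Sigma$ multiplies different words by different polynomials. Choosing combinations that vanish on all words but one isolates that word.

**Step 1: $\mathcal T\ne0$.** This is the first use of the idea, with one word. In Case I, $\mathcal T=L_{\max}\neq0$. In Case II let $x,y\in L_{\max}$ and $P=x(z,t)y(t,w)\in A[\lambda]$, $t=z+\lambda$. For $f,g\in R$ the elements $fx,gy\in L$ are skew, so by (2) and (18) $[fx_\lambda gy]=\{f(z,t)g(t,w)P\}\in L[\lambda]$. With powers of $\Sigma^2$ for $f$ and $g$, $\{(z+t)^{2i}(t+w)^{2j}P\}\in L[\lambda]$. Since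
$$(z+t)^2-(t+w)^2=(z-w)(z+w+2t)=D(2\Sigma+D+2\lambda),$$
we get $D^j\{(2\Sigma+D+2\lambda)^jP\}\in L[\lambda]$ for all $j$, and by (4) $\{(2\Sigma+D+2\lambda)^jP\}\in L[\lambda]$. These powers span $\mathbb F[D,\Sigma,\lambda]$ over $\mathbb F[D,\lambda]$, so $\{fP\}\in L[\lambda]$ for all $f\in\mathbb F[z,w]$, i.e. $P\in\mathcal T[\lambda]$. Finally $L_{\max}$ is nonzero and $\mathcal U$-stable (operators in $\mathcal U$ commute with multiplication by $R$), so by (14) it spans $M_N(\mathbb F(z,w))$; hence $P\ne0$ for some $x,y$.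

**Step 2: $\mathcal T$ spans $M_N(\mathbb F(z,w))$.** We get many elements from one. Let $b\in L$, $X\in\mathcal T$. Then $\mathrm{ad}_bX\in A$, as $b(w,w)\in M_N(\mathbb F[w])Q(w)$. In Case II, (18) with $t_1=z$, respectively $t_1=w$, and $b^*=-b$ give $(b(z,z)Y)^*=-Y^*b(w,w)$ and $(Yb(w,w))^*=-b(z,z)Y^*$, so $(\mathrm{ad}_bY)^*=\mathrm{ad}_b(Y^*)$. So in both cases $\{f\,\mathrm{ad}_bX\}=\mathrm{ad}_b\{fX\}\in L$. Hence $\mathcal T$ is $\mathcal U$-stable, and (14) applies. As $\mathcal T$ is an $\mathbb F[z,w]$-module, there is $0\ne q\in\mathbb F[z,w]$ with $q\,M_N(\mathbb F[z,w])\subseteq\mathcal T$.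

**Step 3: the words in a double bracket.** We expand $[[b_\lambda x]_\mu y]$. For $b\in L$ and $X,Y\in A$ define elements of $A[\lambda,\mu]$
$$\begin{aligned}
W_1(X,Y)&=b(z,z+\lambda)X(z+\lambda,z+\mu)Y(z+\mu,w),\\
W_5(X,Y)&=X(z,z+\mu-\lambda)b(z+\mu-\lambda,z+\mu)Y(z+\mu,w),\\
W_2(X,Y)&=Y(z,w-\mu)b(w-\mu,w-\mu+\lambda)X(w-\mu+\lambda,w),\\
W_6(X,Y)&=Y(z,w-\mu)X(w-\mu,w-\lambda)b(w-\lambda,w).
\end{aligned}$$
Applying (2) twice,
$$[[b_\lambda x]_\mu y]=W_1(x,y)-W_5(x,y)-W_2(x,y)+W_6(x,y).\tag{19}$$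
In Case II, (18) and $b^*=-b$ give $W_1(X,Y)^*=-W_6(X^*,Y^*)$ and $W_5(X,Y)^*=-W_2(X^*,Y^*)$. Hence
$$\begin{aligned}\{W_1(X,Y)\}&=W_1(X,Y)+W_6(X^*,Y^*),&\{W_6(X,Y)\}&=W_6(X,Y)+W_1(X^*,Y^*),\\ \{W_5(X,Y)\}&=W_5(X,Y)+W_2(X^*,Y^*),&\{W_2(X,Y)\}&=W_2(X,Y)+W_5(X^*,Y^*),\end{aligned}$$
and the same with $X$ or $Y$ replaced by $X^*$, $Y^*$. Inserting $x=\{X\}=X-X^*$ and $y=\{Y\}=Y-Y^*$ in (19) gives sixteen words, which pair up into
$$\begin{aligned}[[b_\lambda\{X\}]_\mu\{Y\}]={}&\{W_1(X,Y)\}-\{W_2(X,Y)\}-\{W_1(X,Y^*)\}+\{W_5(X^*,Y)\}\\&-\{W_5(X,Y)\}+\{W_6(X,Y)\}+\{W_5(X,Y^*)\}-\{W_1(X^*,Y)\}.\end{aligned}\tag{20}$$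
In Case I only the four terms with $W_1,W_2,W_5,W_6$ at $(X,Y)$ occur. Number the terms of (20) $k=1,\dots,8$ in the displayed order, and write $W^{(k)}$ for the element inside the braces; in Case I only $k=1,2,5,6$ are present.

**Step 4: different words get different multipliers.** We insert powers of $\Sigma$. Let $X,Y\in\mathcal T$ and replace $X,Y$ by $\Sigma^iX,\Sigma^jY$. These are still in $\mathcal T$, so $\{\Sigma^iX\},\{\Sigma^jY\}\in L$ and the left side of (20) stays in $L[\lambda,\mu]$. Since $2z=\Sigma+D$, $2w=\Sigma-D$ and $(\Sigma^iX)^*=(-\Sigma)^iX^*$, $W^{(k)}$ gets multiplied inside the braces by $s_k^i\,s_k'^{\,j}$, where: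

| $k$ | $W^{(k)}$ | $s_k$ | $s_k'$ | relation |
|---|---|---|---|---|
| 1 | $W_1(X,Y)$ | $\Sigma+D+\lambda+\mu$ | $\Sigma+\mu$ | $s-s'=D+\lambda$ |
| 2 | $W_2(X,Y)$ | $\Sigma-D-\mu+\lambda$ | $\Sigma-\mu$ | $s-s'=\lambda-D$ |
| 3 | $W_1(X,Y^*)$ | $\Sigma+D+\lambda+\mu$ | $-\Sigma-\mu$ | $s+s'=D+\lambda$ |
| 4 | $W_5(X^*,Y)$ | $-\Sigma-D-\mu+\lambda$ | $\Sigma+\mu$ | $s+s'=\lambda-D$ |
| 5 | $W_5(X,Y)$ | $\Sigma+D+\mu-\lambda$ | $\Sigma+\mu$ | $s-s'=D-\lambda$ |
| 6 | $W_6(X,Y)$ | $\Sigma-D-\mu-\lambda$ | $\Sigma-\mu$ | $s-s'=-D-\lambda$ |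
| 7 | $W_5(X,Y^*)$ | $\Sigma+D+\mu-\lambda$ | $-\Sigma-\mu$ | $s+s'=D-\lambda$ |
| 8 | $W_1(X^*,Y)$ | $-\Sigma-D-\lambda-\mu$ | $\Sigma+\mu$ | $s+s'=-D-\lambda$ |

For instance in $W_1$ the factor $X$ stands at $(z+\lambda,z+\mu)$, where $\Sigma$ becomes $2z+\lambda+\mu=\Sigma+D+\lambda+\mu$. By $\mathbb F[D,\lambda,\mu]$-linearity, $\sum_k\pm\{G(s_k,s_k')W^{(k)}\}\in L[\lambda,\mu]$ for every $G\in\mathbb F[D,\lambda,\mu][s,s']$.

**Step 5: isolating $W_1$ and $W_6$.** The right choice of $G$ kills all words but one. Let $\Gamma=\{D+\lambda,\ \lambda-D,\ D-\lambda,\ -D-\lambda\}$. Take first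
$$G=s^n\prod_{c\in\Gamma\setminus\{D+\lambda\}}(s-s'-c)\prod_{c\in\Gamma}(s+s'-c).$$
By the last column of the table all terms but $k=1$ vanish. The term $k=1$ is $8D\lambda(D+\lambda)\{s_1^n\Phi\,W_1(X,Y)\}$ with $\Phi=\prod_{c\in\Gamma}(2\Sigma+2\mu+D+\lambda-c)$, since $\prod_{c\ne D+\lambda}(D+\lambda-c)=2D\cdot2\lambda\cdot2(D+\lambda)$. By (4), $\{s_1^n\Phi W_1(X,Y)\}\in L[\lambda,\mu]$. The powers $s_1^n$ span $\mathbb F[z,w,\lambda,\mu]$ over $\mathbb F[D,\lambda,\mu]$, so $\{h\,\Phi W_1(X,Y)\}\in L[\lambda,\mu]$ for all $h\in\mathbb F[z,w,\lambda,\mu]$. Since $W_1(X,Y)\in A[\lambda,\mu]$, $\Phi W_1(X,Y)\in\mathcal T[\lambda,\mu]$. With $t=z+\lambda$, $\omega=z+\mu$ (and $\mathcal T[\lambda,\mu]=\mathcal T[t,\omega]$, because $\mathcal T$ is an $\mathbb F[z,w]$-module):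
$$\Phi\cdot b(z,t)\,X(t,\omega)\,Y(\omega,w)\in\mathcal T[t,\omega],\tag{21}$$
where $\Phi$ has degree $4$ in $\omega$ with leading coefficient $2^4$.

Take next $G=s^n\prod_{c\in\Gamma\setminus\{-D-\lambda\}}(s-s'-c)\prod_{c\in\Gamma}(s+s'-c)$. All terms but $k=6$ vanish, and this one is $-8D\lambda(D+\lambda)\{s_6^n\Phi'W_6(X,Y)\}$ with $\Phi'=\prod_{c\in\Gamma}(2\Sigma-2\mu-D-\lambda-c)$; moreover $W_6(X,Y)\in A[\lambda,\mu]$ since $b\in A$. As before, with $t=w-\lambda$, $\omega=w-\mu$:
$$\Phi'\cdot Y(z,\omega)\,X(\omega,t)\,b(t,w)\in\mathcal T[t,\omega],\tag{22}$$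
where $\Phi'$ has degree $4$ in $\omega$ with leading coefficient $2^4$.

**Step 6: $\mathcal T=A$.** We read off leading coefficients, first to remove the $z$-part of $q$, then to reach $Q$. Apply (21) with $X=q\,e$, $Y=q\cdot1$, $e\in M_N(\mathbb F)$. Let $p(t)$ be the leading coefficient of $q(t,\omega)$ in $\omega$, and $r(w)$ that of $q(\omega,w)$ in $\omega$. The leading coefficient in $\omega$ of (21) gives $b(z,t)\,p(t)\,e\,r(w)\in\mathcal T[t]$. Since $p$ has a nonzero constant as leading coefficient, we descend through the $t$-coefficients: the top one gives the top $b_k(z)\,e\,r(w)\in\mathcal T$, we subtract $p(t)t^kb_k(z)\,e\,r(w)\in\mathcal T[t]$ and continue. So $b_k(z)\,e\,r(w)\in\mathcal T$ for all $b\in L$, all $k$ and $e$. By (15), $M_N(\mathbb F[z,w])\,r(w)\subseteq\mathcal T$.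

Apply (22) with $Y=r(w)\cdot1$, $X=r(w)\,e$, which are now in $\mathcal T$. The expression is $\Phi'\,r(\omega)\,r(t)\,e\,b(t,w)$, and its leading coefficient in $\omega$ gives $e\,r(t)\,b(t,w)\in\mathcal T[t]$. Descending in $t$ as before, $e\,b^k(w)\in\mathcal T$ for all $b,k,e$. So $A=M_N(\mathbb F[z,w])Q(w)=\sum\mathbb F[z,w]M_N(\mathbb F)b^k(w)\subseteq\mathcal T$.

**Step 7: Theorem 1 for saturated $L$.** We take $f=1$ in the definition of $\mathcal T$. Case I: $L\supseteq\{Y:Y\in A\}=A\supseteq L$, so $L=gc_{N,Q}$. Case II: $L\supseteq\{Y-Y^*:Y\in A\}=\{Y\in A:Y^*=-Y\}\supseteq L$ by (17), so $L=oc_{N,Q}$ or $spc_{N,Q}$. This was for the normalized algebra $S_{\alpha/2}L$; the original one is obtained by applying $S_{-\alpha/2}$, so $\beta=-\alpha/2$.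

## Perfectness and non-saturated algebras

Let $L$ now be an arbitrary infinite irreducible subalgebra. By the preceding section $\hat L$ is as in Theorem 1. By (3), $L\supseteq[\hat L,\hat L]$, the $\mathbb F[D]$-span of all coefficients of brackets. It remains to show $[\hat L,\hat L]=\hat L$; then $L=\hat L$. Shifts are irrelevant. Let $d=\deg Q$ and $Q_d\ne0$ the leading coefficient matrix; let $e,e'\in M_N(\mathbb F)$, $0\ne h\in\mathbb F[w]$, $n>\deg h$, $t=z+\lambda$.

**Step 1: $gc_{N,Q}$.** We produce all elements by comparing $\lambda$-degrees. Let $X=eQ(w)$, $Y=e'z^nh(w)Q(w)$. In (2), $X(z,t)Y(t,w)=eQ(t)e't^nh(w)Q(w)$ has $\lambda^{d+n}$-coefficient $eQ_de'h(w)Q(w)$, and the second term $e'z^nh(w-\lambda)Q(w-\lambda)eQ(w)$ has $\lambda$-degree $\le d+\deg h<d+n$. Since $M_NQ_dM_N=M_N$, all $e''h(w)Q(w)$ with $e''\in M_N(\mathbb F)$ lie in $[\hat L,\hat L]$; their $\mathbb F[D]$-span is $M_N(\mathbb F[z,w])Q(w)$.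

**Step 2: $oc_{N,Q}$ and $spc_{N,Q}$.** The same, arranged so that one of the four words dominates. With $B=Q^{-1}$ and $*$ as in (16), $\hat L=\{X-X^*:X\in A\}$. Write $XY=X(z,t)Y(t,w)$ and $Y\circ X=Y(z,w-\lambda)X(w-\lambda,w)$. By (18), $(XY)^*=Y^*\circ X^*$ and $(Y\circ X)^*=X^*Y^*$. Expanding $[x_\lambda y]=xy-y\circ x$ with $x=\{X\}=X-X^*$, $y=\{Y\}=Y-Y^*$,
$$[\{X\}_\lambda\{Y\}]=\{XY\}-\{Y\circ X\}-\{XY^*\}-\{X^*Y\}.$$
Take $X=ezQ(w)$, $Y=e'z^nh(w)Q(w)$; then $X^*=-c\,w\,e^tQ(w)$ and $Y^*=c\,h(-z)(-w)^ne'^tQ(w)$. The $\lambda$-degrees of $XY$, $Y\circ X$, $XY^*$ are at most $d+n$, $d+\deg h+1$, $d+\deg h$, all $<d+n+1$, and $*$ preserves $\lambda$-degrees. But $X^*Y=-c\,t\,e^tQ(t)e't^nh(w)Q(w)$ has $\lambda^{d+n+1}$-coefficient $-c\,e^tQ_de'h(w)Q(w)$. So $\{e^tQ_de'h(w)Q(w)\}\in[\hat L,\hat L]$, hence all $\{e''h(w)Q(w)\}$ are in it, and since $D$ commutes with $*$ their $\mathbb F[D]$-span is $\{Y-Y^*:Y\in A\}=\hat L$.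

This completes the proof of Theorem 1. $\blacksquare$

## Disjointness of the families and uniqueness of $\beta$ and $Q$

We prove Theorem 2. All algebras in the three families, and their shifts, are infinite and irreducible by Lemma 1. By the previous section every infinite irreducible $L$ equals $\hat L$, i.e. is saturated. So (7), (9) and the uniqueness of $\alpha$ apply to all of them.

**Step 1: $gc$ is disjoint from the other two.** We test the reflection property. If $L=gc_{N,Q}$ satisfied $(\mathrm{Ref}_{\alpha,B})$, then applying it to $a\ne0$ and to $fa$, $f\in\mathbb F[z,w]$, would give $f(z,w)=f(\alpha-w,\alpha-z)$ for all $f$, which is false. On the other hand $oc_{N,Q}$ and $spc_{N,Q}$ satisfy $(\mathrm{Ref}_{0,Q^{-1}})$: for $b=aQ(w)$ with $a(-w,-z)^t=-c\,a$ and $Q(-z)^t=cQ(z)$,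
$$-Q(z)^{-1}\,b(-w,-z)^t\,Q(w)=-Q(z)^{-1}Q(-z)^t\,a(-w,-z)^t\,Q(w)=a\,Q(w)=b.$$
Hence $S_\beta$ of them satisfies $(\mathrm{Ref}_{-2\beta,B})$ with $B(z)=Q(z+\beta)^{-1}$.

**Step 2: $\beta$, $Q$ and the sign are determined.** We use uniqueness of the data of the reflection. Since $\alpha=-2\beta$ is unique, $\beta$ is determined by $L$. If $(\mathrm{Ref}_{\alpha,B})$ and $(\mathrm{Ref}_{\alpha,B'})$ hold, then $G=B'^{-1}B$ satisfies $G(z)Y=YG(w)$ for all $Y=a(\alpha-w,\alpha-z)^t$, $a\in L$. These span $M_N(\mathbb F(z,w))$ by (7), so $G$ is a constant scalar. Hence $Q$ is unique up to $\mathbb F^\times$, and the sign $c$ in $Q^t(-v)=cQ(v)$ is determined; so the $oc$ and $spc$ families are disjoint.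

**Step 3: equality of $gc_{N,Q}$ and $gc_{N,Q'}$.** It remains to compare left ideals: $M_N(\mathbb F[z,w])Q(w)=M_N(\mathbb F[z,w])Q'(w)$ if and only if $Q'Q^{-1}$ and $QQ'^{-1}$ are polynomial, i.e. $Q'\in GL_N(\mathbb F[v])\,Q$. $\blacksquare$
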